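# Baer's circle loop on a group of odd order: metabelian groups and a class-4 surprise

Conventions: $x^g=g^{-1}xg$, $[x,y]=x^{-1}y^{-1}xy$, $\gamma_1=G$, $\gamma_{i+1}=[\gamma_i,G]$, $G'=\gamma_2$, $G''=[G',G']$. All groups are finite. Maps act on the right and are composed from left to right, except for additive operators such as $\mathrm{ad}_u$, which we write on the left in Sections 7 to 9.

## 1. Circle products, and the guess "automorphic means metabelian"

Let $G$ be a group of odd order $n$. Every $z\in G$ has exactly one square root: if $u^2=z$, then $u=u^{n+1}=z^{(n+1)/2}$, and this element does square to $z$. Write it $z^{1/2}$. Baer's operation is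
$$x\circ y=xy\,[y,x]^{1/2}. \tag{1.1}$$
It corrects the product by half of the commutator so that the order of $x,y$ no longer matters. The result is a commutative loop with identity $1$ (proved in Section 2). A *loop* is a set with a product and a two-sided identity $1$ in which all maps $zL_x=xz$ and $zR_x=zx$ are bijections.

**Definitions.** The *multiplication group* of a loop $Q$ is the permutation group generated by all $L_x,R_x$. The *inner mapping group* $\mathrm{Inn}(Q)$ is the stabilizer of $1$ in it. It is generated by $L_{x,y}=L_xL_yL_{yx}^{-1}$, $R_{x,y}=R_xR_yR_{xy}^{-1}$, $T_x=R_xL_x^{-1}$; in a commutative loop $T_x=1$ and $L_{x,y}=R_{x,y}$. The loop is *automorphic* if $\mathrm{Inn}(Q)\le\mathrm{Aut}(Q)$. A group $G$ is *metabelian* if $G'$ is abelian, equivalently if it has an abelian normal subgroup with abelian quotient.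

If $Q$ is a group, inner mappings are conjugations, so $Q$ is automorphic. If $Q$ is an abelian group, $\mathrm{Inn}(Q)=1$.

**The guess.** $(G,\circ)$ is automorphic if and only if $G$ is metabelian. This is the conjecture in "Commutative Automorphic Loops Arising from Groups", https://algebra.math.bme.hu/LOOPS19/slides/raney.pdf. Let us test it.

*Class at most 2.* It is known that $(G,\circ)$ is then an abelian group. In the group of triples over $\mathbb F_p$ with $(a,b,c)(a',b',c')=(a+a',b+b',c+c'+ab')$ we have $[y,x]=(0,0,a'b-ab')$ for $x=(a,b,c)$, $y=(a',b',c')$, so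
$$x\circ y=\bigl(a+a',\,b+b',\,c+c'+\tfrac12(ab'+a'b)\bigr).$$
Replacing the third coordinate by $c-\frac12ab$ turns this into componentwise addition. Both sides of the guess hold.

*Split metabelian groups.* Let $G=A\rtimes F$ with $A,F$ abelian of odd order, $A$ additive, with elements $(b,a)$, $b\in A$, $a\in F$, and $(b,a)(b',a')=(b+ab',aa')$. For $x=(b,a)$, $y=(b',a')$ put $\beta=b+ab'$, $\beta'=b'+a'b$, $\alpha=aa'$, so $xy=(\beta,\alpha)$ and $yx=(\beta',\alpha)$. Then $[y,x]=(xy)^{-1}yx=(\alpha^{-1}(\beta'-\beta),1)$, and $xy[y,x]^{1/2}=(\beta+\frac12(\beta'-\beta),\alpha)$. Hence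
$$(b,a)\circ(b',a')=\Bigl(\tfrac12\bigl((1+a')b+(1+a)b'\bigr),\,aa'\Bigr).\tag{1.2}$$
This is usually not a group. In the group of order $21$, with $A=\mathbb F_7$ and $F=\{1,2,4\}$, take $x=(1,1)$ and $y=z=(0,2)$. Since $\frac12=4$ in $\mathbb F_7$, $x\circ y=(5,2)$ and $(x\circ y)\circ z=(4,4)$, while $y\circ z=(0,4)$ and $x\circ(y\circ z)=(6,4)$. It is known that $(G,\circ)$ is automorphic for all split metabelian $G$ of odd order; we verify this by hand in Section 2.

*Class 3.* Here $G''=[\gamma_2,\gamma_2]\le\gamma_4=1$, so $G$ is metabelian. Among nilpotent groups, the "only if" half is not tested at all below class 4.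

The guess turns out to be half right. Here is what we shall prove; $G$ has odd order and $\gamma_i=\gamma_i(G)$.

**Theorem 1.** If $G$ is metabelian, then $(G,\circ)$ is automorphic.

**Theorem 2.** If $[G',\gamma_3]=1$, then $(G,\circ)$ is automorphic. In particular this holds for every $G$ of class $\le 4$.

**Corollary.** For every odd prime $p$, the group $UT_5(\mathbb F_p)$ of upper unitriangular $5\times 5$ matrices is not metabelian, but its loop is automorphic. So the conjecture is false. A certain 3-generated subgroup of it is also a counterexample.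

**Theorem 3.** If $(G,\circ)$ is automorphic, then every 2-generated subgroup of $G$ is metabelian. Hence the conjecture holds for 2-generated $G$.

So counterexamples of class 4 with 3 generators are minimal in both parameters: two generators are excluded by Theorem 3, and class $\le3$ forces $G''=1$.

**Theorem 4.** Let $G$ be a $p$-group of class $<p$, $p$ odd. Then $(G,\circ)$ is automorphic if and only if $[\gamma_2,\gamma_4]=[\gamma_3,\gamma_3]=1$ and $[H',\gamma_3(H)]=1$ for all 3-generated subgroups $H$. For $p\ge7$ some of these groups have $[G',\gamma_3]\ne1$.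

Outside the range of Theorem 4 (for instance for arbitrary 3-groups) these notes give a sufficient condition (Theorem 2), a necessary one (Theorem 3) and the criterion of Lemma 2.3, but no complete group-theoretic classification.

## 2. Midpoints, and a criterion through the maps $\sigma_u$

Checking all inner mappings is unpleasant. We rewrite $\circ$ symmetrically and reduce the question to one family of maps.

For $a,b\in G$ put $a\#b=a(a^{-1}b)^{1/2}$. The equation $ma^{-1}m=b$ says $(a^{-1}m)^2=a^{-1}b$. So **$a\#b$ is the unique $m$ with $ma^{-1}m=b$**: a "midpoint" of $a$ and $b$. In an abelian group written additively it is $\frac12(a+b)$.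

**Lemma 2.1.** (i) $a\#b=b\#a$; (ii) $(gah)\#(gbh)=g(a\#b)h$; (iii) $a^{-1}\#b^{-1}=(a\#b)^{-1}$.

*Proof.* Let $m=a\#b$. Inverting $ma^{-1}m=b$ gives $m^{-1}am^{-1}=b^{-1}$, which is (iii). Solving it for $a$ gives $a=mb^{-1}m$, which is (i). Finally $(gmh)(gah)^{-1}(gmh)=gma^{-1}mh=gbh$, which is (ii). $\square$

Since $[y,x]=(xy)^{-1}yx$,
$$x\circ y=(xy)\#(yx). \tag{2.1}$$

**It is a commutative loop.** Commutativity is (i). Clearly $1\circ y=y$. And $x\circ z=w$ means $w(xz)^{-1}w=zx$, that is $wz^{-1}x^{-1}w=zx$, that is $zw^{-1}z=x^{-1}wx^{-1}$. This has exactly one solution, $z=w\#(x^{-1}wx^{-1})$.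

**Powers and homomorphisms.** By (i) and (iii),
$$x^{-1}\circ y^{-1}=(x\circ y)^{-1}. \tag{2.2}$$
Commuting elements satisfy $x\circ y=xy$, so $x^i\circ x^j=x^{i+j}$. Hence every $\varphi\in\mathrm{Aut}(G,\circ)$ satisfies $(x^n)\varphi=(x\varphi)^n$ for all $n\ge 0$, and so, by finiteness, for all $n\in\mathbb Z$. Group homomorphisms preserve square roots, hence $\circ$; on direct products $\circ$ is componentwise.

**The maps $P_x$.** Let $yP_x=xyx$. Then $x^{-1}\circ(xyx)=(yx)\#(xy)=x\circ y$, that is, $P_xL_{x^{-1}}=L_x$. So $P_x=L_xL_{x^{-1}}^{-1}$ lies in the multiplication group. If $\varphi\in\mathrm{Aut}(G,\circ)$, then $\varphi^{-1}L_x\varphi=L_{x\varphi}$ and $(x^{-1})\varphi=(x\varphi)^{-1}$, so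
$$\varphi^{-1}P_x\varphi=P_{x\varphi}. \tag{2.3}$$

**The maps $\sigma_u$.** Let $y\sigma_u=y^u\#y^{u^{-1}}$. By (2.1) and (ii),
$$yL_{u^2}=(u^2y)\#(yu^2)=u\bigl(uyu^{-1}\,\#\,u^{-1}yu\bigr)u,\qquad\text{so}\qquad L_{u^2}=\sigma_uP_u. \tag{2.4}$$
Thus $\sigma_u$ lies in the multiplication group; it fixes $1$; so $\sigma_u\in\mathrm{Inn}(G,\circ)$.

**Lemma 2.3.** $(G,\circ)$ is automorphic if and only if $\sigma_u\in\mathrm{Aut}(G,\circ)$ for all $u\in G$.

*Proof.* If the loop is automorphic, then $\sigma_u\in\mathrm{Inn}\le\mathrm{Aut}$. Conversely, let $S=\langle\sigma_u:u\in G\rangle\le\mathrm{Aut}(G,\circ)$ and $\Pi=\langle P_x:x\in G\rangle$. By (2.3) $S$ normalizes $\Pi$, so $S\Pi$ is a group. Each $x$ is some $u^2$, so by (2.4) all $L_x=R_x$ lie in $S\Pi$, and hence so does the multiplication group. Suppose $s\pi$ fixes $1$, with $s\in S$, $\pi\in\Pi$. Then $\pi$ fixes $1$. But $\pi$ has the form $z\mapsto gzh$, so $gh=1$ and $\pi$ is a conjugation: a group automorphism, hence a loop automorphism. So $s\pi\in\mathrm{Aut}(G,\circ)$.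 $\square$

**Lemma 2.4.** A nonempty $\circ$-closed subset $S$ of a finite commutative automorphic loop $Q$ is an automorphic loop.

*Proof.* For $x\in S$ the map $L_x|_S:S\to S$ is injective, hence bijective. So some $e\in S$ has $x\circ e=x$, which forces $e=1\in S$, and $S$ is a subloop. For $x,y\in S$ the inner map $L_{x,y}$ of $S$ is the restriction to $S$ of the one of $Q$, so it is an automorphism of $S$. These maps generate $\mathrm{Inn}(S)$ by commutativity. $\square$

**The split metabelian case by hand.** Let $G=A\rtimes F$ as in (1.2). For $m=(\mu,\alpha)$ and $x=(\beta,\alpha)$ we have $mx^{-1}=(\mu-\beta,1)$ and $mx^{-1}m=(2\mu-\beta,\alpha)$. So $(\beta,\alpha)\#(\beta',\alpha)=(\frac12(\beta+\beta'),\alpha)$. For $u=(\beta,\alpha)$ and $y=(b,a)$,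
$$uyu^{-1}=(\alpha b+(1-a)\beta,\;a),\qquad u^{-1}yu=(\alpha^{-1}b-(1-a)\alpha^{-1}\beta,\;a),$$
hence $y\sigma_u=(Pb+(1-a)q,\ a)$ with $P=\frac12(\alpha+\alpha^{-1})$ and $q=\frac12(1-\alpha^{-1})\beta$. The operators involved commute because $F$ is abelian. Applying $\sigma_u$ to (1.2), the first coordinate is $\frac12P((1+a')b+(1+a)b')+(1-aa')q$. The product of the two images has first coordinate
$$\tfrac12P\bigl((1+a')b+(1+a)b'\bigr)+\tfrac12\bigl[(1+a')(1-a)+(1+a)(1-a')\bigr]q,$$
and the square bracket equals $2-2aa'$. So $\sigma_u$ is a homomorphism. It is bijective, since it lies in the multiplication group. By Lemma 2.3, $(G,\circ)$ is automorphic.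

## 3. Metabelian groups give automorphic loops

The split case needs a complement, and a general metabelian group need not come with one. We embed it into a group that has one; Lemma 2.4 then does the rest.

**Proof of Theorem 1.** Let $A\trianglelefteq G$ be abelian with $B=G/A$ abelian.

**Step 1: build a split group.** Let $A^B$ be the abelian group of functions $B\to A$. Put $({}^bf)(x)=f(xb)$; since ${}^b({}^cf)(x)=f(xbc)$, this is an action. Let $W=A^B\rtimes B$ with $(f,b)(f',b')=(f\cdot{}^bf',bb')$. It is split metabelian of odd order $|A|^{|B|}|B|$.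

**Step 2: embed $G$ in $W$** (the Kaloujnine–Krasner embedding). Choose a transversal $\tau:B\to G$ and put $f_g(x)=\tau(x)\,g\,\tau(x\bar g)^{-1}$, where $\bar g=gA$. Its image in $B$ is $x\bar g(x\bar g)^{-1}=1$, so $f_g(x)\in A$. Also
$$f_{gg'}(x)=\tau(x)g\tau(x\bar g)^{-1}\cdot\tau(x\bar g)g'\tau(x\bar g\bar g')^{-1}=f_g(x)f_{g'}(x\bar g),$$
so $g\mapsto(f_g,\bar g)$ is a homomorphism. If $\bar g=1$ and $f_g=1$, then $\tau(x)g\tau(x)^{-1}=1$, so $g=1$: the map is injective.

**Step 3: restrict.** $(W,\circ)$ is automorphic by the split case. The image of $G$ is a subgroup, hence $\circ$-closed, and it is isomorphic to $(G,\circ)$. Apply Lemma 2.4. $\square$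

## 4. Commutators against their own conjugates, and the silence of class 4

For "only if", the sensible approach is to squeeze commutation relations out of the assumption that $\sigma_u$ is an automorphism, in the hope of forcing $G''=1$. The first property of an automorphism to exploit is that it preserves powers.

**Lemma 4.1.** If $(G,\circ)$ is automorphic, then

(B) for all $y,v\in G$ and $i\in\mathbb Z$, $[y,v]$ commutes with $[y,v]^{y^i}$.

*Proof.* Let $u\in G$, $a=y^u$, $b=y^{u^{-1}}$, $h=(a^{-1}b)^{1/2}$ and $h_i=a^{-i}ha^i$. Then $y\sigma_u=a\#b=ah$ and $b=ah^2$.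

**Step 1: translate "powers are preserved".** We have $(ah)^n=(y^n)\sigma_u=a^n\#b^n$, that is, $(ah)^na^{-n}(ah)^n=b^n$. Put $H_n=h_{n-1}\cdots h_1h_0$. By induction $(ah)^n=a^nH_n$, since $a^nH_n\,ah=a^{n+1}(a^{-1}H_na)h_0$. In the same way $b^n=(ah^2)^n=a^nh_{n-1}^2\cdots h_0^2$. So
$$H_n^2=h_{n-1}^2\cdots h_1^2h_0^2\qquad(n\ge1). \tag{4.1}$$

**Step 2: all $h_i$ commute.** Let $n\ge2$ and suppose that $h_i,h_j$ commute whenever $|i-j|\le n-2$ (for $n=2$ this is empty of content). Put $M=h_{n-2}\cdots h_1$. Then $M$ commutes with $h_{n-1}$ and with $h_0$, and its factors commute with each other. So (4.1) reads $M^2h_{n-1}h_0h_{n-1}h_0=M^2h_{n-1}^2h_0^2$, whence $h_0h_{n-1}=h_{n-1}h_0$. Conjugating by powers of $a$, $h_i$ and $h_j$ commute when $|i-j|=n-1$. By induction all $h_i$ commute.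

**Step 3: recognize the commutator.** So $h^2=a^{-1}b$ commutes with all its conjugates by powers of $a$. Apply $x\mapsto uxu^{-1}$: it sends $a$ to $y$ and $b$ to $u^2yu^{-2}$, so $h^2$ goes to $y^{-1}u^2yu^{-2}=[y,u^{-2}]$. Every $v\in G$ is some $u^{-2}$. $\square$

**Where this stops.** Suppose $[G',\gamma_3]=1$, as in every group of class $\le4$. Then (B) holds for free: $[y,v]^g=[y,v]\cdot[[y,v],g]$, and the second factor lies in $\gamma_3$, so it commutes with $[y,v]\in G'$. Thus (B) says nothing in class 4. But class 4 is exactly where $G''$ may begin to be nontrivial, through relations between two *different* commutators such as $[[a,b],[a,c]]$, and (B) only compares a commutator with its own conjugates. For two generators this is enough, as we shall see in Section 6. With three generators it cannot be.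

Failure of a method is not yet a counterexample. To decide about class 4, we must show that such loops are automorphic.

## 5. Doubling with inversion: groups with $[G',\gamma_3]=1$

By (2.2), inversion is an automorphism of $(G,\circ)$, although it reverses the group product. On a commutator of weight $i$ modulo $\gamma_{i+1}$, inverting all entries has the effect of the sign $(-1)^i$. Now look at pairs $(x,x^{-1})\in G\times G$. Commutators of such pairs are, modulo $\gamma_3$, *diagonal* pairs $(w,w)$, because weight 2 is even; the second derived group, of weight 4, will be diagonal as well. But the points $(x,x^{-1})$ themselves are *antidiagonal*, and in odd order diagonal and antidiagonal meet only in $1$. So we can divide out the unwanted second derived group without collapsing the loop.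

Two textbook facts are used. Commutation induces a bilinear map $G/G'\times G/G'\to\gamma_2/\gamma_3$. Three subgroups lemma: if $[X,Y,Z]=[Y,Z,X]=1$, then $[Z,X,Y]=1$.

**Proof of Theorem 2.** Let
$$K=\{(g,h)\in G\times G: gh\in G'\},\qquad D=\{(c,c):c\in Z(G),\ c^2\in G'\}.$$
$K$ is a subgroup, being the kernel of the homomorphism $(g,h)\mapsto ghG'$ into the abelian group $G/G'$. $D$ is a central subgroup of $K$.

**Step 1: $K'$ is diagonal modulo $\gamma_3$.** Let $(g,h),(g_1,h_1)\in K$. Then $h\equiv g^{-1}$ and $h_1\equiv g_1^{-1}$ modulo $G'$. By bilinearity, the two signs cancel and $[h,h_1]\equiv[g,g_1]$ mod $\gamma_3$. So $K'\le S:=\{(a,b)\in G'\times G':a\equiv b\bmod\gamma_3\}$.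

**Step 2: $K''$ is diagonal.** Elements of $S$ have the form $(a,ac)$ with $a\in G'$, $c\in\gamma_3$. By hypothesis the elements of $\gamma_3$ centralize $G'$ (and so also one another). Hence $[ac,a_1c_1]=[a,a_1]$, and $K''\le S'\le\{(e,e):e\in G''\}$.

**Step 3: $K/D$ is metabelian.** We have $[G',G,G']=[\gamma_3,G']=1$ and $[G,G',G']=1$, so $[G',G',G]=1$, that is, $G''\le Z(G)$. For $e\in G''$ we have $e^2\in G'$, so $(e,e)\in D$. Hence $K''\le D$.

**Step 4: embed the loop.** Let $\iota(x)=(x,x^{-1})D$. By (2.2), $(x,x^{-1})\circ(y,y^{-1})=(x\circ y,(x\circ y)^{-1})$, so $\iota$ is a homomorphism $(G,\circ)\to(K/D,\circ)$. (It is not a homomorphism of groups.) If $\iota(x)=\iota(y)$, then $x=yc$ and $x^{-1}=y^{-1}c$ with $c$ central. The first equation gives $x^{-1}=y^{-1}c^{-1}$, so $c^2=1$, so $c=1$ and $x=y$. Thus $\iota$ is injective.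

**Step 5: conclude.** $K/D$ is metabelian of odd order, so $(K/D,\circ)$ is automorphic by Theorem 1. The image of $\iota$ is $\circ$-closed, so $(G,\circ)$ is automorphic by Lemma 2.4. If $G$ has class $\le4$, then $[\gamma_2,\gamma_3]\le\gamma_5=1$. $\square$

**Proof of the Corollary.** $G=UT_5(\mathbb F_p)$ has order $p^{10}$ and class 4, so $(G,\circ)$ is automorphic by Theorem 2. But $1+E_{13}=[1+E_{12},1+E_{23}]$ and $1+E_{35}=[1+E_{34},1+E_{45}]$ lie in $G'$, and $[1+E_{13},1+E_{35}]=1+E_{15}\ne1$. So $G''\ne1$.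

For a 3-generated example, let $H=\langle a,b,c\rangle$ with
$$a=1+E_{12}+E_{34},\qquad b=1+E_{23},\qquad c=1+E_{45}.$$
Since $(1+X)(1+Y)=(1+Y)(1+X)+(XY-YX)$, we have
$$[1+X,1+Y]=1+(1+X)^{-1}(1+Y)^{-1}(XY-YX).$$
For $X=E_{12}+E_{34}$, $Y=E_{23}$ the bracket $XY-YX$ is $E_{13}-E_{24}$; for $X=E_{12}+E_{34}$, $Y=E_{45}$ it is $E_{35}$. So $[a,b]\equiv1+E_{13}-E_{24}$ and $[a,c]\equiv1+E_{35}$ modulo $\gamma_3(G)$. Commutation is bilinear from $\gamma_2/\gamma_3$ and $\gamma_2/\gamma_3$ to $\gamma_4/\gamma_5=\gamma_4$, and $(E_{13}-E_{24})E_{35}-E_{35}(E_{13}-E_{24})=E_{15}$. Hence $[[a,b],[a,c]]=1+E_{15}\ne1$. So $H$ is 3-generated, not metabelian, of class exactly 4, and $(H,\circ)$ is automorphic by Theorem 2. $\square$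

The "only if" half of the guess is refuted; its "if" half is Theorem 1.

## 6. Two generators: here (B) is enough

We prove Theorem 3: condition (B) forces every 2-generated group to be metabelian. The plan is to take a smallest failure $H$, show that $H'$ centralizes $H''$, and then reach every needed pair of conjugates by changing generators.

**Setup.** (B) passes to subgroups and quotients. If Theorem 3 fails, Lemma 4.1 provides a 2-generated non-metabelian group of odd order satisfying (B); let $H$ be one of minimal order. $H$ is solvable by the Feit–Thompson theorem. Let $N$ be a minimal normal subgroup, an elementary abelian $p$-group for some prime $p$. By minimality $H/N$ is metabelian, so $1\ne H''\le N$, and $N=H''$. Moreover $N$ is an irreducible $\mathbb F_pH$-module.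

**Step 1: $H'$ centralizes $N$.** Suppose not.

*Step 1a: find a complement to $N$.* Let $C=C_H(N)\ge N$. A normal $p$-subgroup of $H/C$ has nonzero fixed points on $N$, forming a submodule, hence it acts trivially; so $O_p(H/C)=1$. The group $H'C/C$ is a quotient of the abelian group $H'/N$ and normal in $H/C$; its Sylow $p$-subgroup lies in $O_p(H/C)=1$. So $H'C/C$ is an abelian $p'$-group. Let $T$ be a Hall $p'$-subgroup of $H'$. It covers the $p'$-quotient $H'C/C$ of $H'$, so it acts nontrivially on $N$. Now $TN/N$ is the Hall $p'$-subgroup of the abelian group $H'/N$, so it is characteristic there and $TN\trianglelefteq H$. The subgroup $C_N(T)=C_N(TN)$ is normal in $H$ and different from $N$, hence trivial. By Schur–Zassenhaus the complements of $N$ in $TN$ are conjugate in $TN$, so the Frattini argument gives $H=TN\cdot N_H(T)=NM$ with $M=N_H(T)$. Finally $[M\cap N,T]\le N\cap T=1$, so $M\cap N\le C_N(T)=1$. Thus $H=N\rtimes M$.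

Since $M\cong H/N$, $M'$ is abelian. Since $NM'\trianglelefteq H$ with abelian quotient $M/M'$, $H'\le NM'$. As $N$ acts trivially on itself, $M'$ acts nontrivially on $N$. So some $c=[y,v]$ with $y,v\in M$ acts nontrivially on $N$.

*Step 1b: turn (B) into a linear equation.* Write $N$ additively as a right $M$-module, $n\cdot g=n^g$. For $n\in N$, using $v^{-1}yv=yc$,
$$k=[y,vn]=y^{-1}n^{-1}(v^{-1}yv)n=y^{-1}n^{-1}(yc)n=c\cdot m,\qquad m=n(1-yc),$$
and $k^y=c^y\cdot(my)$. Here $c,c^y\in M'$ commute. By (B) $k$ and $k^y$ commute. Now $kk^y=cc^y\cdot(mc^y+my)$ and $k^yk=c^yc\cdot(myc+m)$, so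
$$m(c^y-1)=my(c-1)\quad\text{for } m=n(1-yc),\ n\in N. \tag{6.1}$$
This is linear in $n$, so it also holds on $V=N\otimes\overline{\mathbb F}_p$. The group $M'\le H'$ acts on $V$ through an abelian $p'$-group, so $V=\bigoplus_\chi V_\chi$ over characters $\chi$ of $M'$. For $g\in M$, $w\in V_\chi$, $e\in M'$ we have $wge=w(geg^{-1})g$, so $V_\chi g=V_{\chi^g}$ with $\chi^g(e)=\chi(geg^{-1})$.

*Step 1c: if $V_\chi\ne0$ and $\chi^y\ne\chi$, then $\chi(c)=1$.* The $\langle y\rangle$-orbit of $\chi$ has odd length $\ge3$, so $\chi,\chi^y,\chi^{y^2}$ are distinct. Take $n=w\in V_\chi$, $w\ne0$, and put $\mu=\chi^y(c)$, so $m=w-\mu\,wy$. The element $c^y$ acts on $V_\chi$ as $\chi(y^{-1}cy)=\chi^{y^{-1}}(c)$ and on $V_{\chi^y}$ as $\chi(c)$. So the left side of (6.1) is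
$$\bigl(\chi^{y^{-1}}(c)-1\bigr)w-\mu(\chi(c)-1)\,wy,$$
while the right side lies in $V_{\chi^y}\oplus V_{\chi^{y^2}}$. Comparing components in $V_\chi$ gives $\chi^{y^{-1}}(c)=1$. The same argument for $\chi^y$ in place of $\chi$ gives $\chi(c)=1$.

*Step 1d: contradiction.* Since $[v,y]=c^{-1}$, Step 1c with the roles of $y$ and $v$ exchanged shows that $V_\chi\ne0$ and $\chi^v\ne\chi$ imply $\chi(c)=1$. As $c$ acts nontrivially, there is $\chi$ with $V_\chi\ne0$ and $\lambda=\chi(c)\ne1$; so $\chi$ is fixed by $y$ and by $v$. On $V_\chi$ both $c$ and $c^y$ are the scalar $\lambda$, and (6.1), divided by $\lambda-1$, says $(1-\lambda y)(1-y)=0$ on $V_\chi$. So every eigenvalue of $y$ on $V_\chi$ is $1$ or $\lambda^{-1}$. But $v$ preserves $V_\chi$ and $v^{-1}yv=yc$ acts there as $\lambda y$, so the nonempty set of eigenvalues of $y$ on $V_\chi$ is closed under multiplication by $\lambda$. As $\lambda$ has odd order $\ge3$, this set has at least three elements, a contradiction. So $H'$ centralizes $N$.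

**Step 2: $H'$ is abelian.** Let $H=\langle y,v\rangle$ and $k=[y,v]$. Modulo the normal closure of $k$ the generators commute, so $H'$ is generated by the conjugates of $k$. It suffices to show $[k,k^g]=1$ for all $g\in H$.

*Step 2a: only $gH'$ matters.* For $e\in H'$, $k^{ge}=k^g[k^g,e]$ with $[k^g,e]\in H''=N$, which commutes with $k\in H'$ by Step 1. So $k$ commutes with $k^{ge}$ if and only if it commutes with $k^g$.

*Step 2b: change generators.* Let $g\equiv y^iv^j$ mod $H'$. If $(i,j)=(0,0)$ there is nothing to do. Otherwise write $(i,j)=d(r,s)$ with $\gcd(r,s)=1$. Start from $(w_1,w_2)=(y,v)$ and use the moves $w_1\mapsto w_1w_2^{\pm1}$ and $w_2\mapsto w_2w_1^{\pm1}$. On the $2\times2$ matrix of exponents of $y,v$ modulo $H'$ they act as elementary row operations. They replace $[w_1,w_2]$ by a conjugate: for $\varepsilon=\pm1$,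
$$[w_1w_2^\varepsilon,w_2]=w_2^{-\varepsilon}w_1^{-1}w_2^{-1}w_1w_2\,w_2^{\varepsilon}=[w_1,w_2]^{w_2^\varepsilon},\qquad [w_1,w_2w_1^\varepsilon]=[w_1,w_2]^{w_1^\varepsilon}.$$
Elementary matrices generate $SL_2(\mathbb Z)$, and $(r,s)$ is the first row of some matrix in it. So we reach a pair with $w_1\equiv y^rv^s$ mod $H'$ and $[w_1,w_2]=k^f$ for some $f\in H$.

*Step 2c: apply (B).* By (B) for $(w_1,w_2)$, $k^f$ commutes with $k^{fw_1^d}$, so $k$ commutes with $k^{fw_1^df^{-1}}$. Since $H/H'$ is abelian, $fw_1^df^{-1}\equiv w_1^d\equiv y^iv^j\equiv g$ mod $H'$. By Step 2a, $[k,k^g]=1$.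

So $H'$ is abelian, contradicting the choice of $H$. $\square$

With Theorem 1: for 2-generated $G$ of odd order, $(G,\circ)$ is automorphic if and only if $G$ is metabelian.

## 7. The Lazard range: from the loop to a Lie identity

We turn to Theorem 4. If $p=3$, the class is $\le2$, $(G,\circ)$ is an abelian group, $\gamma_3=1$, and both sides of Theorem 4 hold. So let $p\ge5$.

**The Lazard correspondence** (e.g. Khukhro, *$p$-Automorphisms of Finite $p$-Groups*, Ch. 9–10). Let $G$ be a finite $p$-group of class $c<p$. The set $G$ carries a Lie ring structure $L$, of class $c$, such that: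

* the group product is $xy=H(x,y)=x+y+\frac12[x,y]+\cdots$ (Baker–Campbell–Hausdorff), whose components of degree $<p$ have coefficients in $\mathbb Z_{(p)}$;
* $x^n=nx$, and $gxg^{-1}=\sum_k\mathrm{ad}_g^kx/k!$, where $\mathrm{ad}_gx=[g,x]$;
* subgroups are the same subsets as Lie subrings, and normal subgroups the same as ideals;
* every Lie ring of $p$-power order and class $<p$ arises in this way.

For normal $I,J$ the group and Lie versions of $[I,J]$ coincide: by the BCH and inverse BCH formulas, each kind of commutator of $i\in I$, $j\in J$ is a product (sum) of commutators of the other kind involving both $i$ and $j$. So $\gamma_i(H)$ means the same in both worlds for every subgroup $H$, "3-generated" also means the same, and Theorem 4 may be read in $L$. *Example.* In class 2, $xy=x+y+\frac12[x,y]$ and $x\circ y=x+y$. From now on $[\,,]$ is the Lie bracket.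

**(V)** If $\sum_{k=0}^{p-1}n^kc_k=0$ in a finite abelian $p$-group for $n=0,\dots,p-1$, then all $c_k=0$. Indeed the matrix $(n^k)$ has Vandermonde determinant $\prod_{0\le i<j\le p-1}(j-i)$, prime to $p$.

**Lemma 7.1.** (a) $(s+d)\#(s-d)$ equals $s$ plus a $\mathbb Z_{(p)}$-combination of Lie monomials in $s,d$ of odd total degree $\ge3$ and even degree $\ge2$ in $d$.
(b) $x\circ y=\Psi(x,y)=x+y+\Psi_3+\Psi_5+\cdots$ with $\Psi_j$ a Lie polynomial of odd degree $j$, and $\Psi_3=\frac1{12}([x,[x,y]]+[y,[y,x]])$.

*Proof.* (a) Square roots are halves, so $a\#b$ is given by the formal Lie series $H(A,\frac12H(-A,B))$. Lemma 2.1 holds formally, since BCH defines a group with unique square roots on the completed free rational Lie algebra. Put $A=s+d$, $B=s-d$. By (i) the series is unchanged under $d\mapsto-d$, so only even degrees in $d$ occur. By (iii) it is odd under $(s,d)\mapsto(-s,-d)$, so only odd total degrees occur. For $d=0$ it equals $s\#s=s$.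

(b) By (2.2) only odd degrees occur. Write $H(x,y)=s+d$ with $s$ the part of odd degree and $d$ the part of even degree. From $(xy)^{-1}=y^{-1}x^{-1}$ we get $H(y,x)=-H(-x,-y)=s-d$. So $x\circ y=(s+d)\#(s-d)$. As $d$ starts in degree 2, the corrections in (a) have degree at least $1+2+2=5$ in $x,y$. So $\Psi_1$ and $\Psi_3$ are the parts of $H$ of degree 1 and 3. $\square$

Lie polynomials are spanned by right-normed monomials $[x_1,[x_2,[\dots,[x_{m-1},x_m]]]]$. For odd $m$ these are iterated triple products $[z,[x,y]]$. So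
$$\textit{any additive bijection of } L \textit{ preserving } [z,[x,y]] \textit{ is an automorphism of } (G,\circ). \tag{7.1}$$

**The map $\sigma_u$ in $L$.** Let $D=\mathrm{ad}_u$, $C_u=\sum_k D^{2k}/(2k)!$ and $S_u=\sum_k D^{2k+1}/(2k+1)!$ (finite sums with denominators prime to $p$, as $D^k=0$ for $k\ge c$). Then $y^{u^{\mp1}}=C_uy\pm S_uy$. So Lemma 7.1(a) with $s=C_uy$, $d=S_uy$ gives
$$y\sigma_u=C_uy+\sum_{3\le j\le c,\ j\text{ odd}}\theta_j(y),\qquad\theta_j(ny)=n^j\theta_j(y), \tag{7.2}$$
where $\theta_j$ is the part of total degree $j$ in $s,d$.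

**Notation.** Write $ab=[a,b]$ and $abc=a(bc)=[a,[b,c]]$. Consider the identity
$$[uz,u(xy)]+z[ux,uy]=0\qquad(u,x,y,z\in L). \tag{7.3}$$
By Leibniz, $\mathrm{ad}_u^2\bigl(z(xy)\bigr)$ equals the three terms in which $\mathrm{ad}_u^2$ hits one of $z,x,y$, plus $2[uz,u(xy)]+2z[ux,uy]$. Since $2$ is invertible, (7.3) says exactly that **$\mathrm{ad}_u^2$ is a derivation of the triple product $[z,[x,y]]$ for every $u$**.

**Proposition 7.2.** If $(G,\circ)$ is automorphic, then (7.3) holds.

*Proof.* **Step 1: $\sigma_u=C_u$.** Since $\sigma_u$ preserves powers, $(ny)\sigma_u=n(y\sigma_u)$. By (7.2), $\sum_jn^j\theta_j(y)-n\sum_j\theta_j(y)=0$ for all $n$. All exponents are $\le c<p$, so (V) gives $\theta_j(y)=0$ for $j\ge3$. Hence $\sigma_u=C_u$, an additive map.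

**Step 2: $C_u$ preserves the triple product.** From $C_u\Psi(nx,ny)=\Psi(nC_ux,nC_uy)$ and (V), $C_u$ preserves $\Psi_3$, hence $[x,[x,y]]+[y,[y,x]]$. Replacing $x$ by $nx$ and using (V) again, it preserves $[x,[x,y]]$. Replacing $x$ by $x+z$ (polarizing), it preserves $\Sigma(x,z;y)=[x,[z,y]]+[z,[x,y]]$. By Jacobi,
$$\Sigma(x,z;y)-\Sigma(y,z;x)=2[z,[x,y]]-[x,[y,z]]-[y,[z,x]]=3[z,[x,y]],$$
and $3$ is invertible.

**Step 3: extract the second-order term.** Step 2 holds for $nu$ in place of $u$. In $C_{nu}[z,[x,y]]=[C_{nu}z,[C_{nu}x,C_{nu}y]]$ the coefficient of $n^{2k}$ lies in $\gamma_{2k+3}$, so only $2k+3\le c<p$ matter and (V) applies. The coefficient of $n^2$ says that $\frac12\mathrm{ad}_u^2$ is a derivation of the triple product. $\square$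

## 8. The identity (7.3) in terms of $\gamma_2,\gamma_3,\gamma_4$

**Proposition 8.1.** For a Lie ring $L$ with uniquely 6-divisible additive group, (7.3) is equivalent to
$$[\gamma_2,\gamma_4]=[\gamma_3,\gamma_3]=0,\quad\text{and } [H',\gamma_3(H)]=0 \text{ for every subring } H \text{ generated by 3 elements.} \tag{8.1}$$

Two habits are used throughout. *Polarizing:* in an identity $f(u)=0$ that is quadratic in $u$ we pass to $f(u+v)-f(u)-f(v)=0$; if it is cubic, $f(u+v)-f(u-v)-2f(v)$ is twice the part linear in $v$. *Alternating:* an expression additive in each of several arguments that vanishes when two of them are equal changes sign when these two are exchanged.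

**Proof that (7.3) implies (8.1).** Let $\tau(a,b,c)=[[a,b],c]$. It is skew in $a,b$, and its cyclic sum is $0$. The letter $w$ always denotes an element of $L'$. We first record four forms of (7.3):
$$[uz,u(xy)]=\tau(ux,uy,z), \tag{8.2}$$
$$[uz,u(uy)]=0, \tag{8.3}$$
$$[vz,u(uy)]+[uz,v(uy)]+[uz,u(vy)]=0, \tag{8.4}$$
$$[uz,v(uy)]+[vz,u(uy)]+z[vu,uy]=0. \tag{8.5}$$
(8.2) is a rewriting; (8.3) is (7.3) with $x=u$; (8.4) is (8.3) polarized in $u$; (8.5) is (7.3) polarized in $u$ with $x=u$ set afterwards.

**Step (a): express brackets with $uvw$ and $vuw$ by one bracket and $\tau$.** (8.4) with $y=w$ reads $[uvw+vuw,uz]=-[uuw,vz]$. Since $vuw=uvw-[uv,w]$,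
$$2[uvw,uz]=-[uuw,vz]+\tau(uv,w,uz), \tag{8.6}$$
$$2[vuw,uz]=-[uuw,vz]-\tau(uv,w,uz). \tag{8.7}$$

**Step (b): compute $[uw,z(uy)]$.** (7.3) with $x=w$: here $[uz,u(wy)]=[uyw,uz]$ and $z[uw,uy]=[zuw,uy]+[uw,z(uy)]$, so
$$[uyw,uz]+[zuw,uy]+[uw,z(uy)]=0.$$
By (8.6) with $v=y$ and (8.7) with $v=z$ and $y$ in place of $z$, twice the sum of the first two terms is $-[uuw,yz]-[uuw,zy]+\tau(uy,w,uz)-\tau(uz,w,uy)$. The first two of these cancel, and Jacobi gives
$$\tau(uy,w,uz)-\tau(uz,w,uy)=\tau(uy,uz,w). \tag{8.8}$$
Hence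
$$[uw,z(uy)]=\tfrac12\tau(uz,uy,w). \tag{8.9}$$

**Step (c): compute $[vw,u(uy)]$.** (8.5) with $z=w$ is $[uw,v(uy)]+[vw,u(uy)]+w[vu,uy]=0$. The first term is $\frac12\tau(uv,uy,w)$ by (8.9), and the last is $-\tau(vu,uy,w)=\tau(uv,uy,w)$. So
$$[vw,u(uy)]=-\tfrac32\tau(uv,uy,w). \tag{8.10}$$

**Step (d): compute $[uuw,yz]$.** (8.4) with $v=w$ reads
$$-[zw,u(uy)]+[uz,[w,uy]]+[uyw,uz]=0.$$
The first term is $\frac32\tau(uz,uy,w)$ by (8.10). The second is $\tau(uy,w,uz)$. The third is $-\frac12[uuw,yz]+\frac12\tau(uy,w,uz)$ by (8.6). So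
$$[uuw,yz]=3\tau(uz,uy,w)+3\tau(uy,w,uz). \tag{8.11}$$
The left side and $\tau(uz,uy,w)$ are skew in $y,z$. Adding the version with $y,z$ exchanged and dividing by 3 gives $\tau(uy,w,uz)=-\tau(uz,w,uy)$. With (8.8),
$$2\tau(uy,w,uz)=\tau(uy,uz,w). \tag{8.12}$$

**Step (e): a first vanishing.** Evaluate $[u(zs),z(uy)]$ in two ways. By (8.9) with $w=zs$ it is $\frac12\tau(uz,uy,zs)$. It is also $-[z(uy),u(zs)]$, which by (8.9) with $u,z$ exchanged, with $w=uy$ and with $s$ in place of $y$, is $-\frac12\tau(zu,zs,uy)=\frac12\tau(uz,zs,uy)$. So $\tau(uz,uy,zs)=\tau(uz,zs,uy)$. But (8.12), with $y,z$ exchanged and $w=zs$, says $2\tau(uz,zs,uy)=\tau(uz,uy,zs)$. Hence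
$$\tau(uz,uy,zs)=0. \tag{8.13}$$

**Step (f): $[[L',L'],L']=0$.** Let $B(x,y,s,t)=\tau(ux,uy,st)$. It is alternating in $x,y$ and in $s,t$, and by (8.13) it vanishes if $x=s$. So it is alternating in all four arguments, and $B(s,t,x,y)=B(x,y,s,t)$, the permutation being even. By (8.2) with $z=st$,
$$B(x,y,s,t)=[u(st),u(xy)]=-[u(xy),u(st)]=-B(s,t,x,y).$$
So $2B=0$ and $B=0$: that is, $\tau(ux,uy,w)=0$ for $w\in L'$. Consequently $\tau(ux,vy,w)$ vanishes whenever one of $u,x$ equals one of $v,y$; it also vanishes if $u=x$ or $v=y$. So it is alternating in $u,x,v,y$ and invariant under the even permutation $(u\,v)(x\,y)$. But this permutation turns it into $\tau(vy,ux,w)=-\tau(ux,vy,w)$. Hence $\tau(ux,vy,w)=0$.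

**Step (g): $[\gamma_3,\gamma_3]=0$.** By (f), (8.2) with $z=w$ gives $[uw,u(xy)]=0$, and (8.9) gives $[uw,z(uy)]=0$. So $[uw,z(xy)]$ changes sign when $u$ is exchanged with $z$, with $x$, or with $y$; these transpositions generate the symmetric group, so it changes by the sign under all permutations of $u,z,x,y$. A cyclic shift of $z,x,y$ is even, so its cyclic sum over $z,x,y$ is $3[uw,z(xy)]$. By Jacobi this sum is $0$. Hence $[uw,z(xy)]=0$, and the elements $uw$ span $\gamma_3$, as do the $z(xy)$.

**Step (h): $[\gamma_4,\gamma_2]=0$.** By (f), (8.11) gives $[uuw,yz]=0$. Polarizing, $[uvw,yz]+[vuw,yz]=0$, while $[uvw-vuw,yz]=\tau(uv,w,yz)=0$. So $2[uvw,yz]=0$, hence $[uvw,yz]=0$, and the $uvw$ span $\gamma_4$.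

**Step (i): three generators.** Let $T(a;b,c;d,e)=[a(bc),de]$. If one of $a,b,c$ lies in $L'$, then $a(bc)\in\gamma_4$ and $T=0$ by (h). If $d$ or $e$ lies in $L'$, then $T\in[\gamma_3,\gamma_3]=0$. So $T$ is a multilinear map on $L/L'$. Let $H=\langle u,x,y\rangle$. The elements of $H$ are integer combinations of $u,x,y$ modulo $H'\le L'$, so $[H',\gamma_3(H)]$ is spanned by values of $T$ on arguments in $\{u,x,y\}$.

Suppose a letter occurs at least three times in a nonzero value, say $u$. It occurs at most once in $bc$ and at most once in $de$, so it occurs exactly once in each and $a=u$. The value is $\pm[u(uy'),uz']$, which is $0$ by (8.3). Otherwise, up to naming, the letters are $u,u,x,x,y$. According to whether $de$ is $uy$, $xy$ or $ux$ up to sign, the values are spanned by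
$$e_1=[[[u,x],x],uy],\quad e_2=[[[u,x],u],xy],\quad e_3=[[[u,x],y],ux],\quad e_4=[u(xy),ux].$$
Now use (8.4) three times.

* With $v=z=x$: $[ux,x(uy)]+[ux,u(xy)]=0$. As $x(uy)=u(xy)-[[u,x],y]$, this gives $2e_4-e_3=0$, so $e_3=2e_4$.
* With $v=y$ and $(y,z)$ replaced by $(x,x)$: $[yx,u(ux)]+[ux,y(ux)]+[ux,u(yx)]=0$, that is, $-e_2+e_3+e_4=0$, so $e_2=3e_4$.
* With $v=x$ and $(y,z)$ replaced by $(x,y)$: $[xy,u(ux)]+[uy,x(ux)]=0$, that is, $e_2+e_1=0$, so $e_1=-3e_4$.

Finally (7.3) with $z=x$ is $[ux,u(xy)]+[x(ux),uy]+[ux,x(uy)]=0$, that is, $-e_4-e_1-(e_4-e_3)=0$. Substituting, $-2e_4+3e_4+2e_4=3e_4=0$. So $e_4=0$ and all $e_i=0$.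

**Proof that (8.1) implies (7.3).** As in (i), $[\gamma_2,\gamma_4]=[\gamma_3,\gamma_3]=0$ makes $T$ multilinear on $L/L'$. Let
$$F(x,y,z)=[uz,u(xy)]+z[ux,uy],\qquad z[ux,uy]=[z(ux),uy]+[ux,z(uy)],$$
a sum of values of $T$ up to sign. If two of $x,y,z$ are equal, then $F\in[H',\gamma_3(H)]=0$ for a 3-generated $H$. So $F$ is alternating in $x,y,z$ and its cyclic sum is $3F$.

On the other hand, in the cyclic sum of $[z(ux),uy]-[z(uy),ux]$ the terms bracketed with $uy$ are
$$[z(ux)-x(uz),\,uy]=[u(zx),uy]=-[uy,u(zx)],$$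
and similarly for $uz$ and $ux$. These cancel $\sum_{\rm cyc}[uz,u(xy)]$. So $3F=0$ and $F=0$. $\square$

## 9. Back to the loop: proof of Theorem 4

Let $p\ge5$. If $(G,\circ)$ is automorphic, then (7.3) holds by Proposition 7.2, hence (8.1) by Proposition 8.1 ($6$ is invertible on $L$). This is the stated condition.

Conversely, assume (8.1). By Proposition 8.1 we also have (7.3) and its special case (8.3).

**Step 1: the corrections in $\sigma_u$ vanish, so $\sigma_u=C_u$.** In (7.2), $s=C_uy$ and $d=S_uy$, and the corrections come from Lie monomials in $s,d$ of degree $\ge2$ in $d$. Put $d_i=\mathrm{ad}_s^id$. In the free Lie algebra on $s,d$, the subalgebra generated by all $d_i$ is stable under $\mathrm{ad}_s$ (since $[s,d_i]=d_{i+1}$) and contains $d=d_0$; together with $s$ it therefore spans a subalgebra containing $s$ and $d$, which is everything. So elements of degree $\ge2$ in $d$ are combinations of brackets of at least two of the $d_i$. It suffices that $[d_i,d_j]=0$ in $L$ for all $i\le j$.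

Since $d\in\gamma_2$, $d_i\in\gamma_{2+i}$. If $i\ge1$, then $[d_i,d_j]\in[\gamma_3,\gamma_3]=0$. If $i=0$ and $j\ge2$, then $[d_i,d_j]\in[\gamma_2,\gamma_4]=0$. If $i=j=0$ it is $0$. For $(i,j)=(0,1)$: modulo $\gamma_4$, $d\equiv uy$, and, since $s\equiv y$ mod $\gamma_3$, $[s,d]\equiv y(uy)$. As $[\gamma_2,\gamma_4]=0$, terms in $\gamma_4$ do not matter, and
$$[d,[s,d]]=[uy,y(uy)]=[yu,y(yu)]=0$$
by (8.3) with $y$ in the role of $u$.

**Step 2: $C_u$ preserves the triple product.** By (7.3), $\delta=\mathrm{ad}_u^2$ is a derivation of $[z,[x,y]]$. Consider $[\delta^iz,[\delta^jx,\delta^ly]]$ with at least two positive exponents. If $i>0$, it lies in $[\gamma_3,\gamma_4]\le[\gamma_3,\gamma_3]=0$; if $i=0$, it lies in $[L,[\gamma_3,\gamma_3]]=0$. So for $k\ge1$ the Leibniz rule leaves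
$$\delta^k[z,[x,y]]=[\delta^kz,[x,y]]+[z,[\delta^kx,y]]+[z,[x,\delta^ky]].$$
Divide by $(2k)!$ and sum over $k\ge1$, and add $[z,[x,y]]$: the left side becomes $C_u[z,[x,y]]$. The right side becomes $[C_uz,[C_ux,C_uy]]$, because in its expansion the mixed terms vanish for the same reason.

**Step 3: conclude.** $C_u$ is additive, and $C_u-1$ is nilpotent, so $C_u$ is bijective. By (7.1), $\sigma_u=C_u\in\mathrm{Aut}(G,\circ)$ for all $u$. By Lemma 2.3, $(G,\circ)$ is automorphic. This proves the equivalence in Theorem 4; its last sentence is proved in Section 10. $\square$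

*Two remarks.* The criterion extends to nilpotent $G$ all of whose Sylow $p$-subgroups have class $<p$: $(G,\circ)$ is the direct product of the Sylow loops, each $\sigma_u$ is componentwise, and a 3-generated subgroup is the product of its 3-generated Sylow parts. For a 3-generated $p$-group of class $<p$ we may take $H=G$; together with Theorem 2, $(G,\circ)$ is automorphic if and only if $[G',\gamma_3]=1$.

## 10. A group of class 5 with $[G',\gamma_3]\ne1$ and an automorphic loop

Here we show that the sufficient condition of Theorem 2 is not necessary. We want all 3-generated subgroups to satisfy $[H',\gamma_3(H)]=1$, but not $G$ itself. A map through $\Lambda^4$ of a 4-dimensional space does this, because $\Lambda^4$ vanishes on 3-dimensional subspaces.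

**Step 1: the free object.** Let $p\ge7$, $V=\mathbb F_p^4$, and let $L=L_1\oplus\dots\oplus L_5$ be the free nilpotent Lie algebra of class 5 on $V=L_1$. The derived algebra of a free Lie algebra is free (Shirshov–Witt), and its free generators can be chosen to include bases of $L_2$ and $L_3$, since brackets of two elements of the derived algebra start in degree 4. So the bracket induces an isomorphism $L_3\otimes L_2\cong[L_3,L_2]\subset L_5$.

**Step 2: the map.** Define $f:L_3\otimes L_2\to V\otimes\Lambda^4V$ by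
$$f([a,[b,c]]\otimes[d,e])=2a\otimes b\wedge c\wedge d\wedge e+b\otimes a\wedge c\wedge d\wedge e-c\otimes a\wedge b\wedge d\wedge e$$
for $a,b,c,d,e\in V$. The relations of $L_2$ and $L_3$ are skew-symmetry and Jacobi, so we check these. The right side is alternating in $d,e$. For $b=c$ it is $0+b\otimes a\wedge b\wedge d\wedge e-b\otimes a\wedge b\wedge d\wedge e=0$. In the cyclic sum over $a,b,c$, the terms with $a$ as first tensor factor are $2a\otimes b\wedge c\wedge d\wedge e$ from $(a,b,c)$, $-a\otimes b\wedge c\wedge d\wedge e$ from $(b,c,a)$, and $a\otimes c\wedge b\wedge d\wedge e=-a\otimes b\wedge c\wedge d\wedge e$ from $(c,a,b)$; their sum is $0$, and by symmetry the same holds for $b$ and $c$. So $f$ is well defined. It is nonzero: for a basis $e_1,\dots,e_4$ of $V$, the choice $a=b=e_1$, $c=e_2$, $d=e_3$, $e=e_4$ gives $3e_1\otimes e_1\wedge e_2\wedge e_3\wedge e_4\ne0$.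

**Step 3: the quotient.** Regard $\ker f$ as a subspace of $[L_3,L_2]\subset L_5$. It is central, hence an ideal. Let $\bar L=L/\ker f$. Since $[\bar L',\gamma_3(\bar L)]$ is the image of $[L_2,L_3]$ (everything else lies in degree $\ge6$), it is isomorphic to $\operatorname{im}f\ne0$. So $\bar L$ has class exactly $5<p$, and $[\gamma_2,\gamma_4]=[\gamma_3,\gamma_3]=0$ because both lie in $\gamma_6$.

**Step 4: three generators see nothing.** Let $H\le\bar L$ be generated by three elements, and let $U\le V$ be the span of their images in $\bar L/\bar L'=V$, so $\dim U\le3$. In class 5 the value $[a(bc),de]$ depends only on the arguments modulo $\bar L'$. So $[H',\gamma_3(H)]$ is spanned by values of $f$ on arguments from $U$. These lie in $U\otimes\Lambda^4U=0$.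

Thus (8.1) holds for $\bar L$. By Theorem 4, the group corresponding to $\bar L$ has an automorphic loop, although $[G',\gamma_3]\ne1$. $\square$
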